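# Jacobians of starlike mappings of order $\gamma$ on the unit ball of $\mathbb C^n$

## 1. Triangular mappings $(F(z_1),\,g(z_1)z')$

Let $n\ge 2$, let $B^n$ be the open unit ball of $\mathbb C^n$ for the Euclidean norm $\|\cdot\|$, with $\langle z,w\rangle=\sum_j z_j\overline{w_j}$, and let $U$ be the unit disc of $\mathbb C$. Write $z=(z_1,z')$ with $z'\in\mathbb C^{n-1}$, and $e_1=(1,0,\dots,0)$. Take two holomorphic functions $F,g$ on $U$ with $F(0)=0$, $F'(0)=1$, $g(0)=1$, such that $F'$ and $g$ have no zeros, and put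
$$f(z)=\big(F(z_1),\ g(z_1)z'\big).$$

The complex Jacobian matrix $Df$ is lower triangular. Its first row is $(F',0,\dots,0)$. For $j\ge2$, row $j$ has $g'(z_1)z_j$ in the first column, $g(z_1)$ on the diagonal, and zeros elsewhere. Hence, with $J_f=\det Df$,
$$J_f(z)=F'(z_1)\,g(z_1)^{n-1}. \tag{1}$$

Next solve the linear system $Df\,h=f$. The solution is
$$h(z)=\big(z_1p(z_1),\ q(z_1)z'\big),\qquad p(\zeta)=\frac{F(\zeta)}{\zeta F'(\zeta)},\qquad q(\zeta)=1-\zeta p(\zeta)\frac{g'(\zeta)}{g(\zeta)}. \tag{2}$$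
Indeed the first component of $Df\,h$ is $F'z_1p=F$, and the $j$-th is $g'z_j z_1p+gqz_j=gz_j$. Both $p$ and $q$ are holomorphic in $U$ with value $1$ at $0$. Consequently, for $z\neq0$,
$$\frac{\langle h(z),z\rangle}{\|z\|^2}=(1-\tau)\,p(z_1)+\tau\,q(z_1),\qquad \tau=\frac{\|z'\|^2}{\|z\|^2}. \tag{3}$$
The weight $\tau$ is restricted by the geometry of the ball. With $x=|z_1|^2$ and $y=\|z'\|^2$,
$$(1-|z_1|^2)-\tau=1-x-\frac{y}{x+y}=\frac{x(1-x-y)}{x+y}>0\qquad\text{if } z_1\ne0. \tag{4}$$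

So $p(\zeta)$ occurs alone in (3), at $z=\zeta e_1$, but $q(\zeta)$ occurs only with weight less than $1-|\zeta|^2$ when $\zeta\ne 0$. Near $|\zeta|=1$ a condition on the quotient (3) says very little about $q$. On the other hand $q$ determines $g$, through $g'/g=(1-q)/(\zeta p)$, and $g$ enters the Jacobian (1) to the power $n-1$.

This construction serves to answer the following question. There is a class of mappings of the ball, the starlike mappings of order $\gamma$, defined by requiring that the quotient $\langle h(z),z\rangle/\|z\|^2$ with $h=[Df]^{-1}f$ lie in a fixed disc or half-plane. How large, and how small, can $|J_f(z)|$ be on the sphere $\|z\|=r$ when $f$ runs through this class? In one variable there is a sharp answer, and a natural conjecture extends it to $\mathbb C^n$. The freedom in $q$ refutes the conjecture for every $n\ge2$.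

## 2. Starlikeness of order $\gamma$ and the conjectured bounds

**Definition.** Let $\gamma\in[0,1)$. The class $S^*_\gamma(B^n)$ consists of the holomorphic, locally biholomorphic mappings $f:B^n\to\mathbb C^n$ with $f(0)=0$, $Df(0)=I$ such that for all $z\in B^n\setminus\{0\}$
$$\left|\frac{1}{\|z\|^2}\langle [Df(z)]^{-1}f(z),z\rangle-\frac1{2\gamma}\right|<\frac1{2\gamma}\quad(\gamma\in(0,1)),\qquad \operatorname{Re}\langle[Df(z)]^{-1}f(z),z\rangle>0\quad(\gamma=0).$$

For $\gamma=0$ this is the usual class of starlike mappings. For $n=1$ the condition means $\operatorname{Re}\frac{\zeta f'(\zeta)}{f(\zeta)}>\gamma$ on $U$, and we write $S^*_\gamma$.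

It is convenient to treat all $\gamma$ at once. Put
$$\beta=1-2\gamma\in(-1,1],\qquad 1+\beta=2(1-\gamma),\qquad \Delta(w)=\operatorname{Re}w-\gamma|w|^2,\qquad D_\gamma=\{w\in\mathbb C:\Delta(w)>0\}.$$
For $\gamma>0$ the inequality $|w-\frac1{2\gamma}|<\frac1{2\gamma}$ is $|w|^2-\frac1\gamma\operatorname{Re}w<0$, that is, $w\in D_\gamma$. For $\gamma=0$, $D_0$ is the half-plane $\operatorname{Re}w>0$. So with $h=[Df]^{-1}f$ the condition reads
$$\frac{\langle h(z),z\rangle}{\|z\|^2}\in D_\gamma\qquad(z\in B^n\setminus\{0\}).$$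
For example, $D_{1/2}$ is the disc $|w-1|<1$. Always $D_\gamma\subset\{\operatorname{Re}w>0\}$, and $1\in D_\gamma$ because $\Delta(1)=1-\gamma$. The function $\Delta$ is concave, being a real-linear function minus $\gamma|w|^2$.

**Example 1.** The identity has quotient $1$, so it lies in every $S^*_\gamma(B^n)$. For $n=2$ let $f(z)=(z_1,\,z_2+az_1^2)$. Solving $Df\,h=f$ gives $h(z)=(z_1,\,z_2-az_1^2)$, so $\operatorname{Re}\langle h,z\rangle=\|z\|^2-\operatorname{Re}(az_1^2\overline{z_2})$. The maximum of $|z_1|^2|z_2|$ on the unit sphere is $\max_{0\le t\le 1}(1-t^2)t=\frac{2}{3\sqrt3}$, so $|z_1|^2|z_2|\le\frac2{3\sqrt3}\|z\|^3$. Hence $f\in S_0^*(B^2)$ when $|a|\le\frac{3\sqrt3}2$. Here $J_f\equiv1$.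

**The model function.** Let $\varphi(\zeta)=\dfrac{1-\zeta}{1+\beta\zeta}$, so $\varphi(0)=1$. Since $\frac1{\varphi(\zeta)}=-\beta+\frac{1+\beta}{1-\zeta}$ and $\frac1{1-\zeta}$ maps $U$ conformally onto $\operatorname{Re}>\frac12$, the function $1/\varphi$ maps $U$ conformally onto $\operatorname{Re}>-\beta+\frac{1+\beta}2=\gamma$. For $w\ne0$ we have $\operatorname{Re}\frac1w=\frac{\operatorname{Re}w}{|w|^2}$, so $w\in D_\gamma$ if and only if $\operatorname{Re}\frac1w>\gamma$. Therefore $\varphi$ maps $U$ conformally onto $D_\gamma$. We shall need two identities: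
$$\Delta(\varphi(\zeta))=\frac{(1-\gamma)(1-|\zeta|^2)}{|1+\beta\zeta|^2},\qquad 1-2\gamma\overline{\varphi(\zeta)}=\frac{\beta+\bar\zeta}{1+\beta\bar\zeta}. \tag{5}$$
For the first, the numerator over $|1+\beta\zeta|^2$ is
$$\operatorname{Re}[(1-\zeta)(1+\beta\bar\zeta)]-\gamma|1-\zeta|^2=(1-\gamma)+(\beta-1+2\gamma)\operatorname{Re}\zeta-(\beta+\gamma)|\zeta|^2,$$
where $\beta-1+2\gamma=0$ and $\beta+\gamma=1-\gamma$. For the second, $1+\beta\bar\zeta-2\gamma(1-\bar\zeta)=\beta+(\beta+2\gamma)\bar\zeta=\beta+\bar\zeta$.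

**Subordination.** Let $p:U\to D_\gamma$ be holomorphic with $p(0)=1$. Then $\omega=\varphi^{-1}\circ p$ maps $U$ into $U$ and fixes $0$, so $|\omega(\zeta)|\le|\zeta|$ by the Schwarz lemma, and $p=\varphi\circ\omega$. So for $|\zeta|= s<1$ the value $p(\zeta)$ lies in $\varphi(\{|\xi|\le s\})$. As $\varphi$ is a Möbius map with real coefficients and no pole in $U$, this image is a closed disc symmetric about $\mathbb R$, with real diameter $[\varphi(s),\varphi(-s)]$. In particular
$$\operatorname{Re}p(\zeta)\ge x_0(s):=\varphi(s)=\frac{1-s}{1+\beta s}\ge\frac{1-s}{1+s}\qquad(|\zeta|=s). \tag{6}$$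
In the same way $1/p(\zeta)$ lies in the closed disc symmetric about $\mathbb R$ with real diameter $\big[\frac{1-\beta s}{1+s},\frac{1+\beta s}{1-s}\big]$. These discs increase with $s$.

**The conjecture.** If $f\in S^*_\gamma(B^n)$, where $\gamma\in[0,1)$, then
$$\frac{1-(1-2\gamma)\|z\|}{(1+\|z\|)^{2n(1-\gamma)+1}}\le |J_f(z)|\le \frac{1+(1-2\gamma)\|z\|}{(1-\|z\|)^{2n(1-\gamma)+1}},\qquad z\in B^n. \tag{7}$$
The problem is posed in the document "Babeş-Bolyai University", https://teze.doctorat.ubbcluj.ro/doctorat/teza/fisier/1682. What is known there is that (7) holds, and is sharp, for the mappings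
$$z\mapsto z\prod_{j=1}^n\Big(\frac{f_j(z_j)}{z_j}\Big)^{\lambda_j},\qquad f_j\in S^*_\gamma,\ \lambda_j\ge0,\ \sum_j\lambda_j=1, \tag{8}$$
which belong to $S_\gamma^*(B^n)$. Branches of powers are those equal to $1$ at $0$, here and below.

## 3. Statements: failure of the bounds and the true orders of growth and decay

The conjecture is true for $n=1$ and false for every $n\ge2$ and every $\gamma\in[0,1)$. For such $n,\gamma$, each of the two inequalities fails at some point of every sphere $\|z\|=r$, $0<r<1$.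

**Theorem 1.** Let $n\ge2$, $\gamma\in[0,1)$. The mapping
$$f(z)=\frac1{(1-z_1)^{2(1-\gamma)}}\left(z_1,\ \Big(\frac{1+\beta z_1}{1-z_1}\Big)^{1/2}z'\right)$$
belongs to $S^*_\gamma(B^n)$, and
$$J_f(z)=\frac{1+\beta z_1}{(1-z_1)^{2n(1-\gamma)+1}}\Big(\frac{1+\beta z_1}{1-z_1}\Big)^{(n-1)/2}.$$
For every $r\in(0,1)$ the upper bound in (7) fails at $z=(r,0)$ and the lower bound fails at $z=(-r,0)$.

**Theorem 2.** Let $n\ge2$, $\gamma\in[0,1)$.

(a) For all $f\in S^*_\gamma(B^n)$ and $r=\|z\|<1$,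
$$|J_f(z)|\le \frac{35^{\,n-1}}{(1-r^2)^{(n-1)/2}}\cdot\frac{1+\beta r}{(1-r)^{2n(1-\gamma)+1}} .$$
The resulting exponent $2n(1-\gamma)+1+\frac{n-1}2$ of $\frac1{1-r}$ is best possible.

(b) There is $c=c(n)$ with $|J_f(z)|\ge\exp\big(-\frac{c}{1-\|z\|}\big)$ for all $f\in S^*_\gamma(B^n)$, $z\in B^n$. The order is best possible for every $\gamma$: with $C=(1-\gamma)^2/4$,
$$f(z)=\frac{1}{(1-z_1)^{2(1-\gamma)}}\left(z_1,\ e^{-Cz_1/(1-z_1)}z'\right)\in S^*_\gamma(B^n),\qquad J_f(z)=\frac{(1+\beta z_1)\,e^{-(n-1)Cz_1/(1-z_1)}}{(1-z_1)^{2n(1-\gamma)+1}}.$$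

Consequently, for $n\ge2$ neither inequality in (7) holds even after multiplying its bound by a positive constant.

Theorem 2 is not needed for the disproof, and no sharpness of its constants is claimed.

## 4. Two cases where the bounds hold: $n=1$, and mappings with $h(z)=c(z)z$

**Dimension one.** Let $f\in S_\gamma^*$ and $p=f/(\zeta f')$, with $p(0)=1$. Then $p$ maps $U$ into $D_\gamma$; in particular $p$ has no zeros, so $f/\zeta$ has none. By Section 2, for $|\zeta|=r$ the number $\zeta f'/f=1/p$ lies in the closed disc with real diameter $[\frac{1-\beta r}{1+r},\frac{1+\beta r}{1-r}]\subset(0,\infty)$. So both its modulus and its real part lie between these two numbers. Along a radius $\zeta=\rho e^{i\theta}$,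
$$\partial_\rho\log\Big|\frac{f}{\zeta}\Big|=\frac1\rho\operatorname{Re}\Big(\frac{\zeta f'}f-1\Big)\in\Big[-\frac{1+\beta}{1+\rho},\ \frac{1+\beta}{1-\rho}\Big],$$
because $\frac{1-\beta\rho}{1+\rho}-1=-\frac{(1+\beta)\rho}{1+\rho}$ and $\frac{1+\beta\rho}{1-\rho}-1=\frac{(1+\beta)\rho}{1-\rho}$. Integrating from $0$ to $r$,
$$(1+r)^{-2(1-\gamma)}\le\Big|\frac{f(\zeta)}\zeta\Big|\le(1-r)^{-2(1-\gamma)}. \tag{9}$$
Multiplying (9) by the bounds for $|\zeta f'/f|$ gives (7) for $n=1$.

**The family (8).** Write the mapping as $f(z)=G(z)z$. Let $E=\sum_k z_k\partial_k$. Then $Df=G\,I+z(\nabla G)^T$, so $Df\cdot(cz)=c\,(G+EG)\,z$. This equals $Gz$ when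
$$\frac1c=1+\frac{EG}G=\sum_j\lambda_j\frac{z_jf_j'(z_j)}{f_j(z_j)},$$
a summand being read as $\lambda_j$ when $z_j=0$. Each term has real part greater than $\gamma$ times $\lambda_j$ if $\lambda_j>0$, so $\operatorname{Re}\frac1c>\gamma$, that is, $c\in D_\gamma$. The determinant formula for a rank-one perturbation gives $J_f=G^n(1+EG/G)=G^n/c\ne0$. Hence $h(z)=c(z)z$, the quotient $\langle h,z\rangle/\|z\|^2$ equals $c(z)\in D_\gamma$, and $f\in S^*_\gamma(B^n)$.

For $\|z\|=r$ all $|z_j|\le r$. By (9), $(1+r)^{-2(1-\gamma)}\le|G|\le(1-r)^{-2(1-\gamma)}$. The convex combination $1/c$ lies in the closed disc with diameter $[\frac{1-\beta r}{1+r},\frac{1+\beta r}{1-r}]$, so $|1/c|$ lies between its endpoints. Multiplying $|G|^n$ and $|1/c|$ gives (7).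

Equality occurs for
$$f(z)=\frac{z}{(1-z_1)^{2(1-\gamma)}},\qquad J_f(z)=\frac{1+\beta z_1}{(1-z_1)^{2n(1-\gamma)+1}}, \tag{10}$$
at $z=(r,0)$ for the upper bound and at $z=(-r,0)$ for the lower bound. In the notation of Section 1 this is the triangular mapping with $F=\zeta(1-\zeta)^{-2(1-\gamma)}$ and $g=(1-\zeta)^{-2(1-\gamma)}$. Since $h=c(z)z$ here, $p=q=\varphi$. Any triangular counterexample with this $F$ must have $q\ne p$.

## 5. The radial and transverse parts of $\operatorname{div}h$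

The natural plan is to extend the one-variable argument: find the logarithmic derivative of $J_f$ in a good direction, bound it, and integrate. We carry it as far as it goes. Let $f\in S_\gamma^*(B^n)$, $n\ge2$, $h=[Df]^{-1}f$, so $h(0)=0$ and $Dh(0)=I$. Write $\operatorname{div}h=\operatorname{tr}Dh$.

**Step 5.1. The derivative of $\log J_f$ along $h$.** This step identifies the quantity to bound. Differentiating $Df\,h=f$ in a direction $u$ gives $D^2f(h,u)+Df\,Dh\,u=Df\,u$, so
$$[Df]^{-1}D^2f(h,\cdot)=I-Dh.$$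
The derivative of $\log\det Df$ in the direction $h$ is the trace of the left side. Hence it equals $n-\operatorname{div}h$.

**Step 5.2. Reduction to a coordinate line.** This step turns an estimate at an arbitrary point into one about two functions of one variable. Let $V$ be unitary and $f_V=V^{-1}f(V\cdot)$. Then $Df_V=V^{-1}Df(V\cdot)V$, so $[Df_V]^{-1}f_V=V^{-1}h(V\cdot)=:h_V$. Moreover $\langle h_V(z),z\rangle=\langle h(Vz),Vz\rangle$ and $\operatorname{div}h_V(z)=\operatorname{div}h(Vz)$. Thus $f_V\in S^*_\gamma(B^n)$, and to study $f$ at a point of norm $s\in(0,1)$ we may assume that the point is $se_1$. Put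
$$p(\zeta)=\frac{h_1(\zeta e_1)}{\zeta},\qquad q(\zeta)=\frac1{n-1}\sum_{j\ge2}\partial_jh_j(\zeta e_1).$$
Both are holomorphic in $U$ with value $1$ at $0$, and
$$\operatorname{div}h(\zeta e_1)=(\zeta p)'(\zeta)+(n-1)q(\zeta). \tag{11}$$
For triangular mappings these are the $p,q$ of Section 1, since there $h_1(\zeta e_1)=\zeta p$ and $\partial_jh_j=q$ for $j\ge2$.

For $\zeta\ne0$ we have $p(\zeta)=\langle h(\zeta e_1),\zeta e_1\rangle/|\zeta|^2$, so $p(U)\subset D_\gamma$, and (6) applies. Put $x=\operatorname{Re}p(s)\ge x_0=x_0(s)>0$. Then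
$$\frac{\operatorname{Re}\langle h(se_1),se_1\rangle}{s}=sx,\qquad\text{so in general}\quad \operatorname{Re}\langle h(z),z\rangle\ge\|z\|^2\,\frac{1-\|z\|}{1+\|z\|}. \tag{12}$$

**Step 5.3. The radial part.** This step bounds the contribution of $p$ to $n-\operatorname{Re}\operatorname{div}h$. Write $p=\varphi\circ\omega$ as in Section 2. From $\varphi'(\xi)=-\frac{1+\beta}{(1+\beta\xi)^2}$, (5) and $1+\beta=2(1-\gamma)$,
$$(1-|\omega|^2)|\varphi'(\omega)|=\frac{(1+\beta)(1-|\omega|^2)}{|1+\beta\omega|^2}=2\Delta(\varphi(\omega)).$$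
The Schwarz–Pick lemma, $(1-|\zeta|^2)|\omega'|\le1-|\omega|^2$, yields $(1-|\zeta|^2)|p'|\le2\Delta(p)$. Since $\Delta(p(s))=x-\gamma|p(s)|^2\le x-\gamma x^2$, we get $|p'(s)|\le\frac{2x(1-\gamma x)}{1-s^2}$. As $(\zeta p)'(s)=p(s)+sp'(s)$,
$$\frac{1-\operatorname{Re}(\zeta p)'(s)}{sx}\le\frac{1-x}{sx}+\frac{2(1-\gamma x)}{1-s^2}.$$
The right side is decreasing in $x>0$, so it is at most its value at $x_0=\frac{1-s}{1+\beta s}$. There
$$\frac{1-x_0}{sx_0}=\frac{(1+\beta s)-(1-s)}{s(1-s)}=\frac{1+\beta}{1-s},\qquad 1-\gamma x_0=\frac{(1-\gamma)+(\beta+\gamma)s}{1+\beta s}=\frac{(1-\gamma)(1+s)}{1+\beta s}.$$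
Hence the value at $x_0$ is $\frac{1+\beta}{1-s}+\frac{1+\beta}{(1-s)(1+\beta s)}$. By partial fractions,
$$\frac{1-\operatorname{Re}(\zeta p)'(s)}{sx}\le A_1(s):=\frac{1+\beta}{1-s}+\frac1{1-s}+\frac\beta{1+\beta s},\qquad \exp\int_0^rA_1=\frac{1+\beta r}{(1-r)^{2(1-\gamma)+1}}. \tag{13}$$
The last expression is exactly the one-variable upper bound.

**Step 5.4. Integration along the flow of $-h$.** We control the derivative of $\log J_f$ in the direction $h$, not along rays, so we integrate along trajectories of $-h$.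

**Lemma 1.** Let $A$ be a bounded function on $(0,r]$ for each $r<1$, continuous except for finitely many jumps, such that for all $z\in B^n\setminus\{0\}$
$$n-\operatorname{Re}\operatorname{div}h(z)\le A(\|z\|)\,\frac{\operatorname{Re}\langle h(z),z\rangle}{\|z\|}.$$
Then $\log|J_f(z)|\le\int_0^{\|z\|}A(s)\,ds$ for all $z\in B^n$.

*Proof.* For $z=0$ both sides are $0$. Let $\|z\|=r>0$ and solve $\dot v=-h(v)$, $v(0)=z$. Since $0$ is an equilibrium, uniqueness of solutions gives $v(t)\neq0$. With $\rho(t)=\|v(t)\|$ and (12),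
$$\dot\rho=-\frac{\operatorname{Re}\langle h(v),v\rangle}{\rho}\le-\rho\,\frac{1-\rho}{1+\rho}<0 .$$
So $v$ stays in the compact ball $\|\cdot\|\le r$ and exists for all $t\ge0$. As $\rho\le r$, $\dot\rho\le-\frac{1-r}{1+r}\rho$, so $\rho$ decreases strictly from $r$ to $0$, exponentially fast. By Step 5.1 and the hypothesis,
$$\frac{d}{dt}\log|J_f(v(t))|=-\big(n-\operatorname{Re}\operatorname{div}h(v)\big)\ge A(\rho)\,\dot\rho .$$
Put $\mathcal A(s)=\int_0^sA$. The function $t\mapsto\log|J_f(v(t))|-\mathcal A(\rho(t))$ is continuous, and nondecreasing between the finitely many times at which $\rho$ meets a jump of $A$, so it is nondecreasing on $[0,\infty)$. It tends to $\log|J_f(0)|-\mathcal A(0)=0$ as $t\to\infty$. Its value at $t=0$ is therefore at most $0$. $\square$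

**Step 5.5. Where the plan stops.** By (11), (13) and Lemma 1 it remains to bound $\frac{1-\operatorname{Re}q(s)}{sx}$. Suppose that $q$, too, satisfied $\operatorname{Re}q(s)\ge x_0(s)$. Since $x\ge x_0$, we would get
$$\frac{1-\operatorname{Re}q(s)}{sx}\le\frac{1-x_0}{sx_0}=\frac{1+\beta}{1-s}$$
(if $\operatorname{Re}q(s)>1$ the left side is negative). Then Lemma 1 with $A=A_1+(n-1)\frac{1+\beta}{1-s}$ would give exactly the upper bound of (7).

But $p$ satisfies (6) because each $p(\zeta)$ is itself a value of the quotient $\langle h(z),z\rangle/\|z\|^2$. The number $q(\zeta)$ is not: already for triangular mappings, by (3) and (4), it enters only with weight $\tau<1-|\zeta|^2$ when $\zeta\ne0$. The inequality $\operatorname{Re}q\ge x_0$ has no source, and we now make it fail.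

## 6. Perturbing $q$ away from $\varphi$: a sufficient condition and the counterexample

We keep $F(\zeta)=\zeta(1-\zeta)^{-2(1-\gamma)}$, as in (10), so that the radial part stays extremal. We replace $q=p$ by $q=p+\frac{\zeta\eta}{1+\beta\zeta}$ with a holomorphic $\eta$ to be chosen; $\eta=0$ is (10).

**Lemma 2.** Let $\eta$ be holomorphic in $U$, put $s=1-|\zeta|^2$ (in this section and in Section 9), and suppose
$$N(\zeta):=(1-\gamma)+\operatorname{Re}[\eta(1+\beta\zeta)]-s\big(\operatorname{Re}\eta+\gamma|\zeta|^2|\eta|^2\big)\ge0\qquad(\zeta\in U). \tag{14}$$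
Let $F(\zeta)=\zeta(1-\zeta)^{-2(1-\gamma)}$ and let $g$ be given by $g(0)=1$ and
$$\frac{g'}{g}=\frac{1+\beta}{1-\zeta}-\frac{\eta}{1-\zeta}. \tag{15}$$
Then $f(z)=(F(z_1),g(z_1)z')\in S_\gamma^*(B^n)$ and $J_f=F'(z_1)g(z_1)^{n-1}$.

*Proof.*

**Step 6.1. The vector field.** We check that $f$ is admissible and compute $h$. We have $\frac{\zeta F'}F=1+\frac{2(1-\gamma)\zeta}{1-\zeta}=\frac{1+\beta\zeta}{1-\zeta}$, so
$$F'(\zeta)=\frac{1+\beta\zeta}{(1-\zeta)^{2(1-\gamma)+1}}\neq0.$$
Also $g$ is the exponential of a primitive, so $g\ne0$. By (1), $f$ is locally biholomorphic and the Jacobian formula holds; clearly $f(0)=0$ and $Df(0)=I$. By (2), $h=(z_1p,qz')$ with $p=\varphi$ and $q=1-\zeta pg'/g$. Since $\zeta p=\frac{\zeta(1-\zeta)}{1+\beta\zeta}$ and $1-p=\frac{(1+\beta)\zeta}{1+\beta\zeta}$, (15) gives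
$$q=1-\frac{\zeta(1+\beta-\eta)}{1+\beta\zeta}=p+\frac{\zeta\eta}{1+\beta\zeta}.$$

**Step 6.2. The extreme weight.** The quotient (3) has weight $\tau<s$ on $q$ when $\zeta\ne0$. We test the limiting weight $\tau=s$. Let $w=p+s(q-p)$. Expanding $\Delta(p+v)=\Delta(p)+\operatorname{Re}[v(1-2\gamma\bar p)]-\gamma|v|^2$ with $v=s(q-p)=\frac{s\zeta\eta}{1+\beta\zeta}$, and using both identities (5),
$$\Delta(w)=\frac{1}{|1+\beta\zeta|^2}\Big\{(1-\gamma)s+s\operatorname{Re}\big[\eta\,\zeta(\beta+\bar\zeta)\big]-\gamma s^2|\zeta|^2|\eta|^2\Big\}.$$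
Since $\zeta(\beta+\bar\zeta)=\beta\zeta+|\zeta|^2=(1+\beta\zeta)-s$, the brace is $sN(\zeta)$. So
$$\Delta(w)=\frac{s}{|1+\beta\zeta|^2}\,N(\zeta)\ge0 .$$

**Step 6.3. All points of the ball.** We pass to general weights by concavity. Let $z\in B^n\setminus\{0\}$ and $\zeta=z_1$. If $z_1=0$, then $p=q=1$, the quotient is $1$, and $\Delta(1)=1-\gamma>0$. If $z_1\ne0$, then (4) gives $\lambda:=\tau/s\in[0,1)$, and the quotient (3) is $p+\tau(q-p)=(1-\lambda)p+\lambda w$. By concavity of $\Delta$ and (5),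
$$\Delta\big((1-\lambda)p+\lambda w\big)\ge(1-\lambda)\Delta(p)+\lambda\Delta(w)\ge(1-\lambda)\Delta(p)>0 .$$
In all cases the quotient lies in $D_\gamma$. $\square$

**Choosing $\eta$.** To make $g'/g$ larger than in (10) on the real axis we want $\eta<0$ there. If $\eta$ is continuous up to a boundary point, letting $s\to0$ in (14) shows that $\operatorname{Re}[\eta(1+\beta\zeta)]\ge-(1-\gamma)$ is required there. The simplest choice uses this up completely: $\eta(1+\beta\zeta)=-(1-\gamma)$. Then $N$ is $s$ times an explicit factor, whose sign decides.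

**Proof of Theorem 1.**

**Step 6.4. Membership.** Take $\eta=-\frac{1-\gamma}{1+\beta\zeta}$, which is holomorphic in $U$. Then $\operatorname{Re}\eta=-(1-\gamma)\frac{1+\beta\operatorname{Re}\zeta}{|1+\beta\zeta|^2}$, and
$$N=-s\big(\operatorname{Re}\eta+\gamma|\zeta|^2|\eta|^2\big)=\frac{s(1-\gamma)}{|1+\beta\zeta|^2}\big[1+\beta\operatorname{Re}\zeta-\gamma(1-\gamma)|\zeta|^2\big].$$
The bracket is nonnegative, because
$$1+\beta\operatorname{Re}\zeta\ge1-|\beta|=1-|1-2\gamma|=2\min(\gamma,1-\gamma)\ge\gamma(1-\gamma)\ge\gamma(1-\gamma)|\zeta|^2.$$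
So Lemma 2 applies.

**Step 6.5. The formulas.** We integrate (15). Since $\frac{1}{(1-\zeta)(1+\beta\zeta)}=\frac1{1+\beta}\big(\frac1{1-\zeta}+\frac\beta{1+\beta\zeta}\big)$ and $\frac{1-\gamma}{1+\beta}=\frac12$,
$$\frac{g'}g=\frac{1+\beta}{1-\zeta}+\frac12\Big(\frac1{1-\zeta}+\frac{\beta}{1+\beta\zeta}\Big),\qquad g=(1-\zeta)^{-2(1-\gamma)}\Big(\frac{1+\beta\zeta}{1-\zeta}\Big)^{1/2}.$$
This is the mapping of Theorem 1, and $J_f=F'g^{n-1}$ is the stated expression.

**Step 6.6. Failure of (7).** At $z=(r,0)$, $|J_f|$ is the upper bound of (7) times $\big(\frac{1+\beta r}{1-r}\big)^{(n-1)/2}$. This factor exceeds $1$, since $\beta>-1$ and $n\ge2$. At $z=(-r,0)$, $|J_f|$ is the lower bound of (7) times $\big(\frac{1-\beta r}{1+r}\big)^{(n-1)/2}$, and $0<\frac{1-\beta r}{1+r}<1$, again since $-1<\beta\le 1$. $\square$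

**Example 2.** For $n=2$, $\gamma=0$ and $r=\frac12$, the upper bound in (7) is $\frac{3/2}{(1/2)^5}=48$, while $J_f(\frac12,0)=48\sqrt3$. The lower bound is $\frac{1/2}{(3/2)^5}=\frac{16}{243}$, while $J_f(-\frac12,0)=\frac{16}{243\sqrt3}$.

For this mapping $q(r)=x_0(r)-\frac{(1-\gamma)r}{(1+\beta r)^2}<x_0(r)$ for all $r\in(0,1)$, so the inequality needed in Step 5.5 indeed fails. As $r\to1$, $q(r)\to-\frac{1-\gamma}{(1+\beta)^2}=-\frac1{4(1-\gamma)}$, so $q$ even becomes negative.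

## 7. An averaged inequality for $q$ and the upper bound of Theorem 2(a)

We return to a general $f\in S^*_\gamma(B^n)$ and the notation of Section 5, with $s=\|z\|$ again. The missing information about $q$ is replaced by the inequality that does hold at the limiting weight.

**Step 7.1. The averaged inequality.** Claim:
$$|\zeta|^2\operatorname{Re}p(\zeta)+(1-|\zeta|^2)\operatorname{Re}q(\zeta)\ge0,\qquad\zeta\in U. \tag{16}$$
Fix $\zeta\in U$ and $\rho>0$ with $|\zeta|^2+\rho^2<1$, and average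
$$\langle h(\zeta,z'),(\zeta,z')\rangle=h_1(\zeta,z')\bar\zeta+\sum_{j\ge2}h_j(\zeta,z')\bar z_j$$
over the sphere $\|z'\|=\rho$ of $\mathbb C^{n-1}$. Average first over $z'\mapsto e^{i\theta}z'$. The function $\lambda\mapsto h_1(\zeta,\lambda z')$ is holomorphic near $|\lambda|\le1$, so its mean over $|\lambda|=1$ is $h_1(\zeta e_1)=\zeta p(\zeta)$. The mean of $h_j(\zeta,e^{i\theta}z')e^{-i\theta}$ is the coefficient of $\lambda$ in $h_j(\zeta,\lambda z')$, namely $\sum_{k\ge2}\partial_kh_j(\zeta e_1)z_k$. It remains to average $\sum_{j,k\ge2}\partial_kh_j(\zeta e_1)z_k\bar z_j$ over the sphere. The mean of $z_k\bar z_j$ is $0$ for $j\ne k$ (change the sign of $z_j$), and it is $\frac{\rho^2}{n-1}$ for $j=k$ (all these means are equal and they add up to $\rho^2$). So the full average is $|\zeta|^2p(\zeta)+\rho^2q(\zeta)$. The real part of the averaged function is positive since $D_\gamma\subset\{\operatorname{Re}w>0\}$. Hence $\operatorname{Re}[|\zeta|^2p+\rho^2q]\ge0$,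 and $\rho^2\to1-|\zeta|^2$ gives (16).

**Step 7.2. The transverse part away from the origin.** We bound the contribution of $q$ for $\frac18\le s<1$. By (16) at $\zeta=s$, $1-\operatorname{Re}q(s)\le1+\frac{s^2x}{1-s^2}$. As $x\ge x_0$,
$$\frac{1-\operatorname{Re}q(s)}{sx}\le\frac1{sx_0}+\frac s{1-s^2}=\frac1s+\frac{1+\beta}{1-s}+\frac s{1-s^2}=:A_2(s),\qquad \tfrac18\le s<1,$$
since $\frac1{sx_0}=\frac{1+\beta s}{s(1-s)}=\frac{(1-s)+(1+\beta)s}{s(1-s)}$.

**Step 7.3. The transverse part near the origin.** The term $\frac1s$ is not integrable at $0$, so for $s<\frac18$ we need an estimate that uses $q(0)=1$. We use this standard bound: if $P$ is holomorphic in $|\zeta|<t$ with $\operatorname{Re}P>0$ and $P(0)=1$, then $|P(\zeta)-1|\le\frac{2|\zeta|}{t-|\zeta|}$. (Put $\omega=\frac{P-1}{P+1}$; then $|\omega|\le|\zeta|/t$ by the Schwarz lemma, and $|P-1|=\big|\frac{2\omega}{1-\omega}\big|$.)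

Let $t=\frac1{\sqrt2}$ and $P=\frac12(p+q)$. On $|\zeta|=t$ both weights in (16) are $\frac12$, so $\operatorname{Re}P\ge0$ there. By the minimum principle and $P(0)=1$, $\operatorname{Re}P>0$ in $|\zeta|<t$. So $|P(s)-1|\le\frac{2s}{t-s}$. Likewise $|p(s)-1|\le\frac{2s}{1-s}$. From $q-1=2(P-1)-(p-1)$,
$$|q(s)-1|\le s\Big(\frac4{t-s}+\frac2{1-s}\Big)\le s\Big(\frac4{0.582}+\frac{16}7\Big)\le9.16\,s\qquad(s<\tfrac18).$$
Since $x\ge\frac{1-s}{1+s}\ge\frac79$,
$$\frac{1-\operatorname{Re}q(s)}{sx}\le\frac97\cdot9.16\le L:=11.78 .$$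
Put $A_2(s)=L$ for $s<\frac18$.

**Step 7.4. Integration.** We assemble the estimate. By (11), (13) and Steps 7.2 and 7.3, $n-\operatorname{Re}\operatorname{div}h(se_1)\le\big(A_1(s)+(n-1)A_2(s)\big)\,sx$. By Step 5.2 the hypothesis of Lemma 1 holds with $A=A_1+(n-1)A_2$, which is bounded on each $(0,r]$ with one possible jump at $\frac18$. So $\log|J_f(z)|\le\int_0^rA$. Claim:
$$\exp\int_0^rA_2\le8e^{L/8}(1-r)^{-2(1-\gamma)}(1-r^2)^{-1/2},\qquad 8e^{L/8}<35 .$$
For $r\ge\frac18$: $\int_0^{1/8}A_2=\frac L8$; on $[\frac18,r]$ the term $\frac1s$ contributes $\log(8r)\le\log8$; the other two contribute at most $(1+\beta)\log\frac1{1-r}+\frac12\log\frac1{1-r^2}$. For $r<\frac18$ the left side is $e^{Lr}\le e^{L/8}$. Numerically, $e^{L/8}=e^{1.5}e^{-0.0275}<4.482\cdot0.9729<4.361$, and $8\cdot4.361<35$.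

Combining this with (13),
$$|J_f(z)|\le\frac{1+\beta r}{(1-r)^{2(1-\gamma)+1}}\cdot\frac{35^{n-1}}{(1-r)^{2(n-1)(1-\gamma)}(1-r^2)^{(n-1)/2}},$$
which is the estimate in (a).

**Step 7.5. The exponent cannot be lowered.** For the mapping of Theorem 1,
$$|J_f(r,0)|=\frac{(1+\beta r)^{(n+1)/2}}{(1-r)^{2n(1-\gamma)+1+(n-1)/2}}\ge \frac{c_\gamma}{(1-r)^{2n(1-\gamma)+1+(n-1)/2}},\qquad c_\gamma=\min(1,1+\beta)^{(n+1)/2}>0 .$$
This proves Theorem 2(a). $\square$

## 8. From the upper bound to $|J_f|\ge e^{-c/(1-\|z\|)}$ by Harnack's inequality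

Since $J_f$ has no zeros, $\log|J_f|$ is harmonic on complex lines through $0$. An upper bound for a harmonic function that vanishes at $0$ forces a lower bound. Recall Harnack's inequality: if $w\ge0$ is harmonic in a disc with center $c_0$ and radius $R$, then at distance $d<R$ from $c_0$
$$\frac{R-d}{R+d}\,w(c_0)\le w\le\frac{R+d}{R-d}\,w(c_0).$$

**Step 8.1. The harmonic function.** Fix a unit vector $a$ and put $u(\zeta)=\log|J_f(\zeta a)|$, harmonic in $U$ with $u(0)=0$. In (a) we use $1-\gamma\le1$, $1+\beta r\le2$ and $\frac1{1-r^2}\le\frac1{1-r}$, to get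
$$u(\zeta)\le K\log\frac1{1-|\zeta|}+C_0,\qquad K=2n+1+\frac{n-1}2=\frac{5n+1}2,\qquad C_0=(n-1)\log35+\log2 .$$
Replacing $a$ by $e^{i\theta}a$, it suffices to bound $u(r)$ from below for $0\le r<1$, uniformly in $a$.

**Step 8.2. An off-center disc.** We want a disc inside $U$ that contains $0$ and $r$, on whose boundary the upper bound is integrable uniformly in $r$. Let $\frac12\le r<1$, $R=\frac34-\frac{1-r}2=\frac14+\frac r2\in[\frac12,\frac34)$, and let $\Omega$ be the disc with center $\frac14$ and radius $R$. It contains $0$ since $R>\frac14$. It contains $r$ since $r-\frac14<\frac14+\frac r2$. And $\overline\Omega\subset U$ since $R+\frac14<1$. For $\zeta=\frac14+Re^{i\theta}$ we have $|\zeta|^2=(R+\frac14)^2-\frac R2(1-\cos\theta)$, so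
$$1-|\zeta|\ge\tfrac12(1-|\zeta|^2)=\tfrac12\big[1-(R+\tfrac14)^2\big]+\tfrac R4(1-\cos\theta)\ge\tfrac18(1-\cos\theta).$$
Hence on $\partial\Omega$
$$u\le m(\theta):=K\log\frac8{1-\cos\theta}+C_0 .$$
Here $m\ge0$. Since $\log(1-\cos\theta)=2\log|1-e^{i\theta}|-\log2$ and $\log|1-e^{i\theta}|$ has mean $0$, $m$ is integrable with mean $\bar m=K(\log8+\log2)+C_0=K\log16+C_0$.

**Step 8.3. Harnack, three times.** Let $\Phi\ge0$ be the Poisson integral of $m$ in $\Omega$, so $\Phi(\frac14)=\bar m$. As $u$ is harmonic in a neighborhood of $\overline\Omega$, $w=\Phi-u$ is the Poisson integral of $m-u\ge0$; it is harmonic and $w\ge0$. The point $0$ is at distance $\frac14$ from the center, and $\frac{R+1/4}{R-1/4}\le3$ because $R\ge\frac12$. Since $u(0)=0$,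
$$w(0)=\Phi(0)\le3\Phi(\tfrac14)=3\bar m,\qquad w(\tfrac14)\le3w(0)\le9\bar m .$$
The point $r$ is at distance $d=r-\frac14$, with $R-d=\frac{1-r}2$ and $R+d=\frac{3r}2\le\frac32$. So
$$w(r)\le\frac{R+d}{R-d}\,w(\tfrac14)\le\frac{3}{1-r}\cdot9\bar m=\frac{27\bar m}{1-r},\qquad u(r)=\Phi(r)-w(r)\ge-\frac{27\bar m}{1-r}\qquad(r\ge\tfrac12).$$

**Step 8.4. Small radii.** The case $r=\frac12$ for all directions gives $u\ge-54\bar m$ on $|\zeta|=\frac12$, hence on $|\zeta|\le\frac12$ by the minimum principle. Altogether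
$$|J_f(z)|\ge\exp\Big(-\frac{54\bar m}{1-\|z\|}\Big)\qquad(z\in B^n),$$
and $c=54\bar m$ depends only on $n$. This is the lower bound in Theorem 2(b).

## 9. Exponentially small Jacobians from $\eta=C/(1-\zeta)$

We now show that the order in the lower bound is attained. In Lemma 2, taking $\operatorname{Re}\eta>0$ lowers $g$ on the positive axis. An $\eta$ with a pole at $1$ turns (15) into an equation with a double pole, and $g$ acquires an exponential factor. For $\eta=\frac C{1-\zeta}$ with $C=\frac{(1-\gamma)^2}4$,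
$$\frac{g'}g=\frac{1+\beta}{1-\zeta}-\frac C{(1-\zeta)^2},\qquad g=(1-\zeta)^{-2(1-\gamma)}e^{-C\zeta/(1-\zeta)},$$
because $\int_0^\zeta\frac{d\xi}{(1-\xi)^2}=\frac\zeta{1-\zeta}$. This gives the $f$ and $J_f=F'g^{n-1}$ of Theorem 2(b), once (14) is checked. Here again $s=1-|\zeta|^2$.

**Step 9.1. A formula for $N$.** Put $b=|1-\zeta|^2$. Since $b+s=2-2\operatorname{Re}\zeta$, $\operatorname{Re}(1-\zeta)=\frac{b+s}2$. Since $1+\beta\zeta=(1+\beta)-\beta(1-\zeta)$,
$$\operatorname{Re}[(1+\beta\zeta)(1-\bar\zeta)]=(1+\beta)\frac{b+s}2-\beta b=(1-\gamma)(b+s)-(1-2\gamma)b=\gamma b+(1-\gamma)s .$$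
Multiplying (14) by $b$, with $b\operatorname{Re}\eta=C\frac{b+s}2$ and $b|\eta|^2=C^2$,
$$bN=b(1-\gamma)+C\big[\gamma b+(1-\gamma)s\big]-\frac{sC(b+s)}2-\gamma s(1-s)C^2,$$
that is,
$$bN=b\Big[(1-\gamma)+C\gamma-\frac{Cs}2\Big]+sC\Big[(1-\gamma)-\frac s2-\gamma C(1-s)\Big].$$

**Step 9.2. Positivity.** We show $N\ge0$. Note $0<s\le1$, $C\le\frac14$ and $\frac C2=\frac{(1-\gamma)^2}8\le\frac{1-\gamma}8$.

If $s\le1-\gamma$, the first bracket is at least $(1-\gamma)-\frac C2\ge0$. The second is at least $\frac{1-\gamma}2-\gamma C\ge0$, since $\gamma C\le\frac{(1-\gamma)^2}4$. So $N\ge0$.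

If $s>1-\gamma$, then
$$b\ge(1-|\zeta|)^2=\Big(\frac s{1+|\zeta|}\Big)^2\ge\frac{s^2}4\ge\frac{s(1-\gamma)}4 .$$
The first bracket is at least $(1-\gamma)-\frac{1-\gamma}8=\frac78(1-\gamma)$, and the second is at least $-\frac12-\gamma C\ge-\frac34$. Hence
$$bN\ge s\Big[\frac7{32}(1-\gamma)^2-\frac34C\Big]=s(1-\gamma)^2\Big[\frac7{32}-\frac6{32}\Big]>0 .$$
So (14) holds, and $f\in S^*_\gamma(B^n)$ by Lemma 2.

**Step 9.3. The order in (b), and constant factors in (7).** At $z=(r,0)$,
$$|J_f(r,0)|=\frac{1+\beta r}{(1-r)^{2n(1-\gamma)+1}}\,e^{-(n-1)Cr/(1-r)},$$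
which decays like $e^{-(n-1)C/(1-r)}$ up to powers of $1-r$ as $r\to1^-$. So the order $\frac1{1-r}$ in the exponent of (b) cannot be improved. In contrast, the lower bound in (7) is $\frac{1-\beta r}{(1+r)^{2n(1-\gamma)+1}}\ge2^{-2n-1}(1-r)$. Hence the lower inequality in (7) fails even after its bound is multiplied by any positive constant. For the upper inequality the same follows from Theorem 1, because there $|J_f(r,0)|$ is the bound times $\big(\frac{1+\beta r}{1-r}\big)^{(n-1)/2}\to\infty$ as $r\to1^-$. This completes the proof of Theorem 2. $\square$
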